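# Injectivity classes closed under equalizers, and Weak Vopěnka's Principle

## Existence against uniqueness: tests in lattices, sets and abelian groups

Let $\mathcal K$ be a locally presentable category (the definition is recalled below). An object $K$ is *injective* with respect to a morphism $h\colon A\to B$ if every $f\colon A\to K$ has the form $f=g\circ h$ for some $g\colon B\to K$. It is *orthogonal* to $h$, written $K\perp h$, if there is exactly one such $g$ for every $f$. For a class $\mathcal H$ of morphisms, possibly a proper class, let $\operatorname{Inj}\mathcal H$ and $\mathcal H^\perp$ be the full subcategories of all objects injective, respectively orthogonal, with respect to every member of $\mathcal H$. Subcategories of these two forms are called *injectivity classes* and *orthogonality classes*. A full subcategory $\mathcal A$ is *closed under equalizers* if the equalizer in $\mathcal K$ of any two parallel morphisms between objects of $\mathcal A$ lies in $\mathcal A$.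

Orthogonality classes are always closed under equalizers (Lemma 1 below). We ask about the converse: is every injectivity class closed under equalizers an orthogonality class?

The answer one would first guess is *yes*. Existence is given, and equalizers are the categorical device for turning existence into uniqueness: if two extensions differ, pass to the place where they agree. Let us test the guess.

*A complete lattice.* A small complete lattice, viewed as a category, is complete and cocomplete. If $\lambda$ is a regular cardinal larger than the lattice, every $\lambda$-directed diagram in it contains its largest value, so every element is $\lambda$-presentable. Hence the category is locally presentable. There is at most one morphism between two objects, so injective and orthogonal mean the same thing, and the answer is yes.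

*Sets.* Let $\mathcal A\subseteq\mathbf{Set}$ be an injectivity class closed under equalizers. It is closed under products (Lemma 1), so it contains $1$. Suppose it contains a set $X$ with at least two elements. Every nonempty $Y\subseteq X$ is the image of an idempotent $e\colon X\to X$, hence the equalizer of $e$ and $\mathrm{id}_X$, so $Y\in\mathcal A$. In particular $2\in\mathcal A$, hence all powers of $2$ lie in $\mathcal A$. A nonempty set $Y$ embeds in $2^Y$ by $y\mapsto\{y\}$, so $Y\in\mathcal A$ by the same argument. Finally $\emptyset$ is the equalizer of the two maps $1\rightrightarrows 2$. So $\mathcal A$ is one of $\mathbf{Set}$, $\{\emptyset\}\cup\{\text{singletons}\}$, $\{\text{singletons}\}$. These are $\{\mathrm{id}_1\}^\perp$, $\{2\to1\}^\perp$ and $\{\emptyset\to1\}^\perp$. The answer is yes again.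

*Two warnings.* The class of nonempty sets is $\operatorname{Inj}\{\emptyset\to1\}$. It is not closed under equalizers: the two maps $1\rightrightarrows2$ have empty equalizer. In abelian groups the divisible groups are $\operatorname{Inj}\{n\colon\mathbb Z\to\mathbb Z\mid n\ge1\}$, and they are not closed under equalizers either: the equalizer of $n$ and $0$ on $\mathbb Q/\mathbb Z$ is cyclic of order $n$. So the closure hypothesis is a real restriction. On the other hand, one cannot hope to keep the same morphisms. We have $\operatorname{Inj}\{1\to2\}=\mathbf{Set}$, but a set $X$ is orthogonal to $1\to2$ only if $|X|\le1$, since each map $1\to X$ has $|X|$ extensions. An orthogonality description has to use new morphisms.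

The guess survives these tests. It turns out to be equivalent to a set-theoretic principle, and we now make the terms precise in order to say which one.

## Reflections, ladders of graphs, and the theorem

We work in Gödel–Bernays class theory with global choice (GBC), the usual setting for statements about arbitrary classes of morphisms. [AR] denotes Adámek–Rosický, *Locally Presentable and Accessible Categories*.

**Definition (locally presentable).** For a regular cardinal $\lambda$, an object $A$ is $\lambda$-presentable if $\hom(A,-)$ preserves $\lambda$-directed colimits. A category is locally $\lambda$-presentable if it is cocomplete and has a set of $\lambda$-presentable objects such that every object is a $\lambda$-directed colimit of objects from this set. It is locally presentable if this holds for some $\lambda$, and locally finitely presentable if it holds for $\lambda=\aleph_0$.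

We use four textbook facts. Locally presentable categories are complete, cocomplete and wellpowered, and each of their objects is $\lambda$-presentable for some $\lambda$. Categories $\mathbf{Set}^T$ with $T$ small are locally finitely presentable. If $\mathcal K$ is locally presentable, so is every comma category $Z\downarrow\mathcal K$ [AR, 1.57], whose objects are morphisms $x\colon Z\to X$ and whose morphisms $(X,x)\to(Y,y)$ are the $g\colon X\to Y$ with $gx=y$. Every accessible category, in particular every locally presentable one, has a full embedding into $\mathbf{Gra}$ [AR, Theorem 2.65], where $\mathbf{Gra}$ is the category of sets with a binary relation and relation-preserving maps.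

**Definition (reflections).** Let $\mathcal A\subseteq\mathcal K$ be full. A weak reflection of $Z$ in $\mathcal A$ is a morphism $r\colon Z\to W$ with $W\in\mathcal A$ through which every morphism $Z\to X$ with $X\in\mathcal A$ factors; it is a reflection if the factorization is always unique. If all $Z$ have (weak) reflections, $\mathcal A$ is (weakly) reflective.

For instance, $\emptyset\to1$ is a weak reflection of $\emptyset$ in the class of nonempty sets, and not a reflection.

**Definition (WVP and VP).** Weak Vopěnka's Principle (WVP) says that $\mathrm{Ord}^{op}$ has no full embedding into $\mathbf{Gra}$. Vopěnka's Principle (VP) says that any proper class of structures of one finite first-order language has two distinct members with an elementary embedding between them.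

Thus WVP fails exactly when there are graphs $S_i$ $(i\in\mathrm{Ord})$ with
$$|\hom(S_j,S_i)|=1\ \text{ if } i\le j,\qquad \hom(S_j,S_i)=\emptyset\ \text{ if } i>j. \tag{1}$$
Call this a ladder. To see what (1) says, here is one with three rungs: $S_0$ is one vertex with a loop, $S_1$ is one vertex without a loop, and $S_2$ is the empty graph. Each maps in exactly one way to itself and to the earlier ones, and never to a later one. This ladder stops here, because only the empty graph maps to the empty graph. WVP says that no ladder is as long as $\mathrm{Ord}$.

Let $T$ be the finite category freely generated by the objects $P,B,V,L,R$ and the arrows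
$$a,s\colon B\to P,\qquad p\colon V\to B,\qquad l_0,l_1\colon L\to B,\qquad r_0,r_1\colon R\to V,$$
and let $\mathcal K_0=\mathbf{Set}^T$.

**Main Theorem (GBC).** The following are equivalent:

1. WVP.
2. In every locally presentable category, every injectivity class closed under equalizers is an orthogonality class.
3. In $\mathcal K_0$, every injectivity class closed under equalizers is an orthogonality class.
4. In every locally presentable category, every injectivity class closed under equalizers is reflective.
5. In every locally presentable category, every orthogonality class is reflective.
6. In $\mathcal K_0$, every orthogonality class is reflective.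

If WVP fails, the counterexample to (3) has the form $\mathcal H^\perp\cap\operatorname{Inj}\{0\to Y\}$ for a single morphism $0\to Y$.

**Proposition (no set-theoretic hypothesis).** Let $\mathcal A=\operatorname{Inj}\mathcal H$ be closed under equalizers in a locally presentable category. If $\mathcal A$ is weakly reflective, in particular if $\mathcal H$ can be chosen to be a set, then $\mathcal A$ is an orthogonality class, and it is even reflective.

**Corollary.** (a) VP implies the answer "yes". (b) If there are no measurable cardinals, for example if $V=L$, the answer is "no". So if ZFC is consistent, the usual axioms do not prove "yes"; and if VP is consistent (for example if an almost huge cardinal is consistent), they do not prove "no".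

## Minimal objects under $Z$

The sensible attempt at "yes" is to prove that $\mathcal A$ is reflective, by the method of the adjoint functor theorem. We carry it out and watch where it stops. First come the closure properties and the reason why reflectivity is enough.

**Lemma 1.** Injectivity classes are closed under isomorphisms and products. Orthogonality classes are in addition closed under equalizers. Hence an injectivity class closed under equalizers, and any orthogonality class, is closed under all small limits.

*Proof.* Closure under isomorphisms is clear. Let $X=\prod_kX_k$ with all $X_k$ injective with respect to $h\colon A\to B$, and let $f\colon A\to X$. Choose extensions $g_k\colon B\to X_k$ of the components of $f$; together they give $g\colon B\to X$ with $gh=f$. If the $g_k$ are unique, so is $g$. Now let $X,Y\perp h$, let $u,v\colon X\to Y$ have equalizer $m\colon E\to X$, and let $f\colon A\to E$. Take the unique $g\colon B\to X$ with $gh=mf$. Then $ugh=umf=vmf=vgh$, so $ug=vg$ by uniqueness *in $Y$*. Hence $g=mg'$ for some $g'$. From $mg'h=mf$ we get $g'h=f$, and $g'$ is unique because $mg'$ is unique and $m$ is monic. Finally, any limit is an equalizer of two morphisms between products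 of objects of the diagram. $\square$

**Lemma 2.** An isomorphism-closed reflective subcategory $\mathcal A$ with reflections $r_Z\colon Z\to\bar Z$ equals $\{r_Z\mid Z\in\mathcal K\}^\perp$.

*Proof.* Objects of $\mathcal A$ are orthogonal to every $r_Z$ by definition of a reflection. Conversely, let $X\perp r_X$ and take $g\colon\bar X\to X$ with $gr_X=\mathrm{id}_X$. Then $(r_Xg)r_X=r_X=\mathrm{id}_{\bar X}r_X$, and since $\bar X\in\mathcal A$, uniqueness of factorizations through $r_X$ gives $r_Xg=\mathrm{id}_{\bar X}$. So $X\cong\bar X\in\mathcal A$. $\square$

From now on in this section, $\mathcal A$ is an injectivity class closed under equalizers, or an orthogonality class, in a locally presentable category $\mathcal K$. Fix $Z\in\mathcal K$, and let $\mathcal C=Z\downarrow\mathcal A$ be the full subcategory of $Z\downarrow\mathcal K$ on the objects $(X,x)$ with $X\in\mathcal A$. Limits in $Z\downarrow\mathcal K$ are computed in $\mathcal K$, so $\mathcal C$ is closed under small limits; it is nonempty, since the terminal object of $\mathcal K$ lies in $\mathcal A$. An initial object of $\mathcal C$ is the same thing as a reflection of $Z$ in $\mathcal A$.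

**Definition (minimal).** An object $M\in\mathcal C$ is minimal if every morphism $M'\to M$ of $\mathcal C$ that is monic in $\mathcal K$ is an isomorphism.

For example, if $\mathcal A=\mathcal K=\mathbf{Set}$, then $(M,x)$ is minimal exactly when $x\colon Z\to M$ is surjective, because the monomorphisms into it come, up to isomorphism, from the subsets of $M$ containing $x(Z)$.

**Lemma 3.** (i) Every $X\in\mathcal C$ receives a morphism from a minimal object. (ii) A minimal $M$ has at most one morphism to any $Y\in\mathcal C$. (iii) Write $M\le N$ for minimal $M,N$ if $\hom_{\mathcal C}(M,N)\ne\emptyset$. Every set of minimal objects has a minimal lower bound for the preorder $\le$.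

*Proof.* (i) Since $\mathcal K$ is wellpowered, the morphisms of $\mathcal C$ into $X$ that are monic in $\mathcal K$ form, up to isomorphism over $X$, a set, and it contains $\mathrm{id}_X$. Their intersection $m\colon M\to X$ is a limit in $\mathcal C$, so $M\in\mathcal C$. If $t\colon M'\to M$ is in $\mathcal C$ and monic, then $mt$ is one of the monomorphisms intersected, so there is $k\colon M\to M'$ with $mtk=m$. As $m$ is monic, $tk=\mathrm{id}_M$, so $t$ is a split epimorphism and monic, hence an isomorphism.

(ii) Let $f,g\colon M\to Y$ be in $\mathcal C$. Their equalizer in $\mathcal K$ lies in $\mathcal A$, and the structure morphism $Z\to M$ factors through it, since $f$ and $g$ agree after composition with it. So the equalizer is a morphism of $\mathcal C$ into $M$, monic in $\mathcal K$, hence an isomorphism, and $f=g$. (Here equalizers do what the first guess wanted.)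

(iii) Form the product of the set in $\mathcal C$ and apply (i) to it. $\square$

**Lemma 4.** If some minimal $M$ satisfies $M\le N$ for all minimal $N$, then $M$ is initial in $\mathcal C$, so $Z$ has a reflection in $\mathcal A$.

*Proof.* Given $X\in\mathcal C$, take a minimal $N\to X$ by Lemma 3(i) and compose with $M\to N$. The resulting morphism $M\to X$ is unique by Lemma 3(ii). $\square$

*Proof of the Proposition.* Let $\mathcal A$ be weakly reflective and let $Z\to W$ be a weak reflection, so that $W$ has a morphism to every object of $\mathcal C$. Choose a morphism $M\to W$ with $M$ minimal. For each minimal $N$ the composite $M\to W\to N$ shows $M\le N$. By Lemma 4, $Z$ has a reflection. As $Z$ was arbitrary, $\mathcal A$ is reflective, and by Lemma 2 it is an orthogonality class.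

If $\mathcal H$ is a set, $\operatorname{Inj}\mathcal H$ is weakly reflective by the small object argument [AR, Section 4.A], which runs as follows. Choose a regular $\lambda$ such that the domains of all $h\in\mathcal H$ are $\lambda$-presentable. Put $Z_0=Z$. Let $Z_{\xi+1}$ be the pushout of $Z_\xi$ that adds, for every $h\colon A\to B$ in $\mathcal H$ and every $f\colon A\to Z_\xi$, an extension $B\to Z_{\xi+1}$ of $A\to Z_\xi\to Z_{\xi+1}$; take colimits at limit steps. Any $f\colon A\to Z_\lambda$ factors through some $Z_\xi$ with $\xi<\lambda$, so it extends along $h$ to $B\to Z_{\xi+1}\to Z_\lambda$. Thus $Z_\lambda\in\operatorname{Inj}\mathcal H$. Any $Z\to X$ with $X\in\operatorname{Inj}\mathcal H$ extends step by step along the chain, so $Z\to Z_\lambda$ is a weak reflection. $\square$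

*Where the attempt stops.* For a proper class $\mathcal H$ we have no weak reflection. Any *set* of minimal objects has a minimal lower bound, but Lemma 4 wants a lower bound of the whole class. If there is none, we can only keep descending, and the descent looks like this.

**Lemma 5.** Under WVP, $\mathcal A$ is reflective, and it is an orthogonality class.

*Proof.* Suppose some $Z$ has no reflection. By Lemma 4, for every minimal $M$ there is a minimal $N$ with $M\not\le N$. Using global choice, define minimal $M_i$ and $N_i$ by recursion over all ordinals: given $M_j,N_j$ for $j<i$, let $M_i$ be a minimal lower bound of the set $\{M_j,N_j\mid j<i\}$, and then choose a minimal $N_i$ with $M_i\not\le N_i$.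

For $j<i$ we have $M_i\le M_j$ by construction. Also $M_j\not\le M_i$, since otherwise $M_j\le M_i\le N_j$. By Lemma 3(ii) all hom-sets between minimal objects have at most one element. So there is exactly one morphism $M_i\to M_j$ when $j\le i$ and none when $j>i$: the assignment $i\mapsto M_i$ is a full embedding $\mathrm{Ord}^{op}\to Z\downarrow\mathcal K$. The category $Z\downarrow\mathcal K$ is locally presentable and so embeds fully into $\mathbf{Gra}$. Composing, we get a full embedding $\mathrm{Ord}^{op}\to\mathbf{Gra}$, against WVP. So $\mathcal A$ is reflective, and Lemma 2 finishes the proof. $\square$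

This proves that (1) implies (2), (4) and (5). The obstruction to "yes" is a ladder, and the remaining task is to show that every ladder really produces a counterexample.

## Deleting the initial object: a natural point that no morphism names

Where could a class that is not an orthogonality class come from? Take a category in which no nonzero object has a morphism to the initial object $0$, and suppose $\mathcal A=\mathcal G^\perp$ with $0\notin\mathcal A$. A morphism $h\colon C\to D$ in $\mathcal G$ with $0\not\perp h$ must have $C=0$, because $0\perp h$ holds vacuously for $C\ne0$, and then $D\neq0$. Every $X\in\mathcal A$ then admits *exactly one* morphism from $D$. So, for such a category: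

(C) If $0\notin\mathcal A$, and for every $D\ne0$ some $X\in\mathcal A$ has either no or several morphisms $D\to X$, then $\mathcal A$ is not an orthogonality class.

The nonempty sets satisfy (C): take $X=2$, which receives $2^{|D|}\ge2$ maps from $D$. They fail closure under equalizers, because two maps $u,v\colon X\to Y$ need not agree anywhere. The cure is a *natural point*: an element $c_X$ of each $X\in\mathcal A$ with $u(c_X)=c_Y$ for all $u\colon X\to Y$ in $\mathcal A$. Then $c_X$ lies in every equalizer, and equalizers stay nonempty. But the cure pulls against (C): if the natural points were all named by one object, meaning that some $D\ne0$ had a unique morphism to each $X\in\mathcal A$ and this morphism hit $c_X$, then (C) would fail.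

So we want a point that is found in each $X$ after a transfinite search, where each search stops only because $X$ is a set, and no ordinal bounds all the searches. Concretely, each $x\in X$ will start a sequence $b_0(x),b_1(x),b_2(x),\dots$ indexed by all ordinals and natural in $X$. Since $X$ is a set, the sequence repeats; a repetition creates a loop in a relation $L$; and once there is a loop the sequence is constant. The point $c_X$ is read off from the eventual value. By Lemma 5 such a class can exist only if WVP fails, so a ladder has to enter. It enters by making the sequence unique.

For the rest of Part "no", that is, until Lemma 13 has been proved, we assume that WVP fails and fix graphs $S_i$ as in (1).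

## The presheaf category $\mathbf{Set}^T$ and the chains $E_\gamma$, $E_i^+$

An object $X$ of $\mathcal K_0$ consists of five sets (sorts) $P(X),B(X),V(X),L(X),R(X)$ and the maps named above. Read $b\in B$ as an arrow from its base point $a(b)\in P$ to its target $s(b)\in P$; read $L$ as directed edges between elements of $B$; over each $b$ sits the set $p^{-1}(b)$ of vertices, and $R$ consists of edges between vertices. Every sort has a map to $P$, so $X\ne0$ implies $P(X)\ne\emptyset$. Hence $0$ is the object with $P=\emptyset$, and there is no morphism $C\to0$ if $C\neq0$.

Let $T'\subset T$ be the full subcategory on $B,V,L,R$ and $\mathcal E=\mathbf{Set}^{T'}$. So an object of $\mathcal K_0$ is an $\mathcal E$-object, its $\mathcal E$-part, together with a set $P$ and two maps $a,s\colon B\to P$. For $W\in\mathcal E$ and $B'\subseteq B(W)$, the *full subobject on $B'$* has $B'$ in sort $B$, $p^{-1}(B')$ in sort $V$, and those elements of $L(W)$, $R(W)$ both of whose ends lie in $B'$, respectively in $p^{-1}(B')$. A morphism into $W$ whose $B$-component lands in $B'$ lands in this full subobject. For $X\in\mathcal K_0$ and $x\in P(X)$ let $X_x\in\mathcal E$ be the full subobject of the $\mathcal E$-part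 on $a^{-1}(x)$. A morphism $u\colon X\to Y$ commutes with $a$, so it restricts to $X_x\to Y_{u(x)}$.

**Step 1: orthogonality conditions that speak about $X_x$.** This step translates "exactly one morphism $W\to X_x$ for each $x$" into orthogonality in $\mathcal K_0$. Let $1_P$ have $P=\{*\}$ and the other sorts empty. For $W\in\mathcal E$ let $D(W)$ have $P=\{*\}\sqcup B(W)$, $\mathcal E$-part $W$, $a$ constantly $*$, and $s$ the inclusion. For instance, if $W$ is one element $b$ of $B$, then $D(W)$ is one arrow from $*$ to $b$. A morphism $D(W)\to X$ sends $*$ to some $x$; its $\mathcal E$-part must land in $X_x$, because $a$ is constantly $*$; and its values on $B(W)\subseteq P$ are then forced by compatibility with $s$. So morphisms $D(W)\to X$ are the same as pairs $(x,\,W\to X_x)$ with $x\in P(X)$. Let $\eta_W\colon1_P\to D(W)$ pick $*$. Then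
$$X\perp\eta_W\iff\text{for each }x\in P(X)\text{ there is exactly one morphism }W\to X_x. \tag{2}$$

**Step 2: the chains.** These are the objects whose images are the search sequences. For an ordinal $\gamma$ let $E_\gamma\in\mathcal E$ have
$$B=\gamma+1=\{\alpha\mid\alpha\le\gamma\},\quad L=\{(\alpha,\beta)\mid\alpha<\beta\le\gamma\},\quad V=\{(\alpha,v)\mid\alpha\le\gamma,\ v\text{ a vertex of }S_\alpha\},$$
with $l_0,l_1$ the projections, $p(\alpha,v)=\alpha$, and $R$ the disjoint union of the edge sets of the $S_\alpha$, $\alpha\le\gamma$. So $E_\gamma$ is a chain with the graph $S_\alpha$ hung over its element $\alpha$. Let $E_i^+$ be $E_i$ with one additional element $(i,i)$ of $L$, a loop at the top. For $\gamma\le\delta$, $E_\gamma$ is a subobject of $E_\delta$; also $E_i\subset E_i^+$.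

For example, $E_1^+$ has $B=\{0,1\}$ and $L=\{(0,1),(1,1)\}$. If we ignored the graphs, there would be two morphisms $E_0\to E_1^+$, namely $0\mapsto0$ and $0\mapsto1$. With the graphs, $0\mapsto1$ would need a homomorphism $S_0\to S_1$, and (1) forbids it.

**Lemma 6.** For all $\gamma,i$ there is exactly one morphism $E_\gamma\to E_i^+$; on $B$ it is $\alpha\mapsto\min(\alpha,i)$. For $i<j$ there is no morphism $E_i^+\to E_j^+$.

*Proof.* In $E_i^+$ the elements of $L$ and of $R$ are determined by their ends, and all edges in $R$ stay within one $S_\alpha$. So a morphism $E_\gamma\to E_i^+$ consists of a map $f\colon\gamma+1\to i+1$ such that $(f\alpha,f\beta)\in L(E_i^+)$ whenever $\alpha<\beta\le\gamma$, together with graph homomorphisms $S_\alpha\to S_{f(\alpha)}$ for all $\alpha\leq\gamma$. By (1), the latter exist iff $f(\alpha)\le\alpha$ for all $\alpha$, and then they are unique. So the graphs push $f$ down; the relation $L$ will push it up.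

We show $f(\alpha)=\min(\alpha,i)$ by induction on $\alpha$. Let $\alpha\le i$. For $\alpha'<\alpha$ we have $f(\alpha')=\alpha'<i$ and $(\alpha',f(\alpha))\in L(E_i^+)$. As $\alpha'\ne i$, this pair is not the loop, so $f(\alpha)>\alpha'$. This holds for all $\alpha'<\alpha$, so $f(\alpha)\ge\alpha$, and with $f(\alpha)\le\alpha$ we get $f(\alpha)=\alpha$. Now let $\alpha>i$. Then $f(i)=i$ and $(i,f(\alpha))\in L(E_i^+)$; nothing in $i+1$ exceeds $i$, so the pair is the loop and $f(\alpha)=i$.

Conversely, $f=\min(-,i)$ gives a morphism. Let $\alpha<\beta$. If $\alpha<i$, then $\min(\alpha,i)=\alpha<\min(\beta,i)$; if $\alpha\ge i$, the image of $(\alpha,\beta)$ is the loop $(i,i)$. And $\min(\alpha,i)\le\alpha$, so the graph homomorphisms exist.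

Finally, let $i<j$. A morphism $E_i^+\to E_j^+$ restricts to the unique morphism $E_i\to E_j^+$, so it sends $i$ to $\min(i,j)=i$. Then it sends the loop at $i$ to a loop at $i$ in $E_j^+$, whose only loop is at $j\ne i$. This is impossible. $\square$

## The classes $\mathcal O$ and $\mathcal A$, and closure points

**Step 3: the classes.** Two families of orthogonality conditions make the search sequence exist uniquely and make its result independent of the starting point. Let
$$\mathcal H_1=\{\eta_{E_\gamma}\mid\gamma\in\mathrm{Ord}\}.$$
For each $\gamma$ let $Q_\gamma=D(E_\gamma^+)\sqcup D(E_\gamma^+)$. The set $P(Q_\gamma)$ contains two copies of the element $\gamma=s(\gamma)$. Let $q_\gamma\colon Q_\gamma\to\bar Q_\gamma$ be the quotient that identifies these two elements of $P$ and changes nothing else; this is legitimate, since no non-identity arrow of $T$ starts at $P$. Let $\mathcal H_2=\{q_\gamma\mid\gamma\in\mathrm{Ord}\}$ and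
$$\mathcal O=(\mathcal H_1\cup\mathcal H_2)^\perp,\qquad \mathcal A=\{X\in\mathcal O\mid P(X)\neq\emptyset\}=\mathcal O\cap\operatorname{Inj}\{0\to1_P\}=\mathcal O\setminus\{0\}.$$

**Lemma 7.** $\mathcal A$ is an injectivity class.

*Proof.* It is enough that orthogonality to $h\colon C\to D$ is the conjunction of two injectivity conditions: with respect to $h$ and with respect to the codiagonal $D\sqcup_CD\to D$. A morphism $D\sqcup_CD\to X$ is a pair $g,g'\colon D\to X$ with $gh=g'h$, and it factors through the codiagonal iff $g=g'$. So injectivity with respect to the codiagonal says that extensions along $h$ are unique. $\square$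

**Step 4: the search sequence.** Here we define the sequence in any $X\in\mathcal H_1^\perp$. Let $x\in P(X)$. By (2) there is a unique $e_\gamma^x\colon E_\gamma\to X_x$, and by uniqueness $e_\delta^x|_{E_\gamma}=e_\gamma^x$ for $\gamma\le\delta$. Put
$$b_\gamma(x)=e_\gamma^x(\gamma)\in B(X),\qquad\text{so that } e_\delta^x(\gamma)=b_\gamma(x)\text{ for }\gamma\le\delta .$$

**Definition (closure point).** The element $x$ is closed at $\gamma$ if some $\ell\in L(X)$ has $l_0\ell=l_1\ell=b_\gamma(x)$.

Equivalently, there is a morphism $E_\gamma^+\to X_x$, and any such morphism extends $e_\gamma^x$. Indeed, a loop $\ell$ at $b_\gamma(x)$ lies in $L(X_x)$, and $(\gamma,\gamma)\mapsto\ell$ extends $e_\gamma^x$; conversely, a morphism $E_\gamma^+\to X_x$ restricts to $e_\gamma^x$ by uniqueness, and it sends the loop at $\gamma$ to a loop at $b_\gamma(x)$.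

**Lemma 8.** Let $X\in\mathcal H_1^\perp$ and $x\in P(X)$.

(i) $x$ is closed at some $i$.

(ii) If $x$ is closed at $i$, then for every $\gamma\ge i$ we have $b_\gamma(x)=b_i(x)$, and $x$ is closed at $\gamma$.

(iii) If $u\colon X\to Y$ with $Y\in\mathcal H_1^\perp$, then $u(b_\gamma(x))=b_\gamma(u(x))$.

(iv) $X\perp q_\gamma$ iff $s(b_\gamma(x))=s(b_\gamma(y))$ whenever $x,y\in P(X)$ are both closed at $\gamma$.

*Proof.* (i) $B(X)$ is a set and $\mathrm{Ord}$ is a proper class, so $b_\alpha(x)=b_\beta(x)$ for some $\alpha<\beta$. The element $(\alpha,\beta)\in L(E_\beta)$ is sent by $e_\beta^x$ to an element of $L(X)$ with ends $b_\alpha(x)$ and $b_\beta(x)$, which is a loop at $b_\alpha(x)$. So $x$ is closed at $\alpha$.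

(ii) Take a morphism $E_i^+\to X_x$. For $\gamma\ge i$, the composite $E_\gamma\to E_i^+\to X_x$ with the morphism from Lemma 6 equals $e_\gamma^x$ by uniqueness. It sends $\gamma\mapsto\min(\gamma,i)=i\mapsto b_i(x)$. So $b_\gamma(x)=b_i(x)$, and this element carries a loop.

(iii) The composite of $e_\gamma^x$ with $X_x\to Y_{u(x)}$ equals $e_\gamma^{u(x)}$ by uniqueness. Evaluate at $\gamma$.

(iv) $q_\gamma$ is surjective in each sort, hence an epimorphism, so factorizations through it are unique, and $X\perp q_\gamma$ iff every morphism $Q_\gamma\to X$ identifies the two elements $\gamma\in P(Q_\gamma)$. By Step 1, a morphism $Q_\gamma\to X$ is a pair of morphisms $E_\gamma^+\to X_x$ and $E_\gamma^+\to X_y$ with $x,y\in P(X)$. Such a pair exists for given $x,y$ iff both are closed at $\gamma$, and the two elements are sent to $s(b_\gamma(x))$ and $s(b_\gamma(y))$. $\square$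

**Lemma 9.** $\mathcal A$ is closed under equalizers.

*Proof.* First we construct the natural point. Let $X\in\mathcal A$. By Lemma 8(i),(ii), for each $x\in P(X)$ there is $\gamma_x$ such that for all $\gamma\ge\gamma_x$ the element $x$ is closed at $\gamma$ and $s(b_\gamma(x))$ does not depend on $\gamma$. For $x,y\in P(X)$, apply Lemma 8(iv) at some $\gamma\ge\gamma_x,\gamma_y$: the two constants agree. As $P(X)\ne\emptyset$, this defines one element $c_X\in P(X)$.

It is natural: for $u\colon X\to Y$ with $X,Y\in\mathcal A$, any $x\in P(X)$ and $\gamma$ large enough for $x$ and $u(x)$, Lemma 8(iii) gives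
$$u(c_X)=u(s(b_\gamma(x)))=s(u(b_\gamma(x)))=s(b_\gamma(u(x)))=c_Y.$$

Now let $u,v\colon X\to Y$ be in $\mathcal A$ with equalizer $E$ in $\mathcal K_0$. Limits in $\mathcal K_0$ are computed sort by sort, and $u(c_X)=c_Y=v(c_X)$, so $c_X\in P(E)$ and $P(E)\ne\emptyset$. Also $E\in\mathcal O$ by Lemma 1. So $E\in\mathcal A$. $\square$

## Every nonzero $D$ fails to name the natural point

It remains to verify condition (C). We need enough members of $\mathcal A$. The first ones have a single point.

**Lemma 10.** Let $G_i$ have $P=\{c\}$, $\mathcal E$-part $E_i^+$, and $a,s$ constant. Then $G_i\in\mathcal A$.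

*Proof.* $(G_i)_c=E_i^+$, so $G_i\in\mathcal H_1^\perp$ by (2) and Lemma 6. The condition in Lemma 8(iv) holds trivially, since $P$ is a singleton, so $G_i\perp q_\gamma$ for all $\gamma$. $\square$

The $G_i$ alone do not suffice: $1_P$ has exactly one morphism to each of them. Given $f\colon D\to G_i$, we would like to add a second point $d$ and find a second morphism that sends $P(D)$ to $d$. The obvious candidate $G_i\sqcup G_i$ fails: for $\gamma\ge i$ both points are closed at $\gamma$, but $s(b_\gamma)$ is the first point for one and the second for the other, so by Lemma 8(iv) it is not orthogonal to $q_\gamma$. Over $d$, the search sequence must end with target $c$, yet a copy of the image of $f$ must have target $d$ throughout. If $i$ is large, $f$ misses some $\alpha<i$. We therefore let the chain over $d$ split just above $\alpha$ into two branches, one of which omits $\alpha$. The search has to pass through $\alpha$, so it takes the other branch, whereas $f$ can use the branch without $\alpha$.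

**Step 5: the split chain.** This step builds the $\mathcal E$-object over $d$. Let $\alpha<i$ be ordinals. Put
$$B(N)=(i+1)\cup\{\beta'\mid\alpha<\beta\le i\}$$
with new elements $\beta'$, and $\pi\colon B(N)\to i+1$, $\pi(\beta)=\pi(\beta')=\beta$. Let
$$M=i+1\subset B(N),\qquad W'=\{\beta\mid\beta<\alpha\}\cup\{\beta'\mid\alpha<\beta\le i\}.$$
So $\pi$ maps $M$ bijectively onto $i+1$ and $W'$ bijectively onto $(i+1)\setminus\{\alpha\}$. Let $L(N)$ be the set of all pairs $(y,z)\in(M\times M)\cup(W'\times W')$ with $(\pi y,\pi z)\in L(E_i^+)$. Let $V(N)=\{(y,v)\mid y\in B(N),\ v\in S_{\pi(y)}\}$, and let $R(N)$ be the disjoint union over $y\in B(N)$ of the edge sets of $S_{\pi(y)}$. Then $\pi$ extends to a morphism $\pi\colon N\to E_i^+$. It maps the full subobject on $M$ isomorphically onto $E_i^+$, and the full subobject on $W'$ isomorphically onto the full subobject of $E_i^+$ on $(i+1)\setminus\{\alpha\}$. (A pair from $M\times M$ with both entries in $W'$ is also in $W'\times W'$, and vice versa, so no extra pairs arise in either part.)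

For instance, with $i=2$ and $\alpha=1$: $M=\{0,1,2\}$, $W'=\{0,2'\}$, and $L(N)$ consists of $(0,1),(0,2),(1,2),(2,2)$ and $(0,2'),(2',2')$. The chain splits above $1$, and $1$ belongs only to $M$.

**Step 6: the two-point object.** This step attaches $N$ to a second point. Let $X$ have $P(X)=\{c,d\}$ and $\mathcal E$-part $E_i^+\sqcup N$. Let $a=c$ on $B(E_i^+)$ and $a=d$ on $B(N)$. Let $s=c$ on $B(E_i^+)$, $s=d$ on $W'$, and $s=c$ on $B(N)\setminus W'=\{\beta\in M\mid\alpha\le\beta\le i\}$. So $X_c=E_i^+$ and $X_d=N$.

**Lemma 11.** The object $X$ of Step 6 lies in $\mathcal A$.

*Proof.* *$X\in\mathcal H_1^\perp$.* By (2) we need exactly one morphism $E_\gamma\to X_x$ for $x=c,d$. For $x=c$ this is Lemma 6. For $x=d$, a morphism $E_\gamma\to N$ exists: go to $E_i^+$ and then to its copy over $M$. For uniqueness, let $g\colon E_\gamma\to N$. By Lemma 6, $\pi g(\beta)=\min(\beta,i)$ for all $\beta\le\gamma$.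

If $\beta\le\alpha$, then $\min(\beta,i)=\beta$ has the single $\pi$-preimage $\beta$, so $g(\beta)=\beta\in M$. If $\alpha<\beta\le\gamma$, then $(g(\alpha),g(\beta))=(\alpha,g(\beta))\in L(N)$. As $\alpha\notin W'$, this pair lies in $M\times M$, so $g(\beta)\in M$, that is, $g(\beta)$ is the element $\min(\beta,i)$ of $M$. Thus $g$ is determined on $B$. It is determined on $L$, since $L(N)\subset B(N)^2$. On $V$, we have $g(\beta,v)=(g(\beta),w)$, where $w$ is determined by $\pi g$, the unique morphism $E_\gamma\to E_i^+$. On $R$, edges of $N$ are determined by their ends.

*$X\perp q_\gamma$.* The previous paragraph shows that $b_\gamma(c)$ is $\min(\gamma,i)\in B(E_i^+)$ and $b_\gamma(d)$ is $\min(\gamma,i)\in M$. Each of these carries a loop iff $\gamma\ge i$. For such $\gamma$, $b_\gamma(d)$ is the element $i\in M$, which satisfies $\alpha\le i$, so $s(b_\gamma(d))=c=s(b_\gamma(c))$. By Lemma 8(iv), $X\perp q_\gamma$.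

So $X\in\mathcal O$, and $P(X)\ne\emptyset$. $\square$

**Lemma 12.** If $D\neq0$, there is an object of $\mathcal A$ to which the number of morphisms from $D$ is not $1$.

*Proof.* Let $i$ be an infinite cardinal with $i>|B(D)|$. If there is no morphism $D\to G_i$, then $G_i$ will do. Otherwise fix $f\colon D\to G_i$. Since $|f(B(D))|<i$, we can choose $\alpha<i$ with $\alpha\notin f(B(D))$. Let $X\in\mathcal A$ be the object of Step 6 for $i,\alpha$. We give two different morphisms $D\to X$.

The first is $D\xrightarrow{f}G_i\hookrightarrow X$, where $G_i$ is the part of $X$ over $c$; note that $a$ and $s$ are constantly $c$ on $B(E_i^+)$. It sends all of $P(D)$ to $c$.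

For the second, the $\mathcal E$-part of $f$ lands in the full subobject of $E_i^+$ on $(i+1)\setminus\{\alpha\}$. Compose it with the isomorphism of this subobject onto the full subobject of $N$ on $W'$ (the inverse of $\pi$), and send all of $P(D)$ to $d$. This is compatible with $a$ and $s$: every $b\in B(D)$ goes to an element of $W'$, where $a$ and $s$ both have value $d$, and $a(b),s(b)\in P(D)$ go to $d$ as well.

As $P(D)\ne\emptyset$, the two morphisms differ. $\square$

## From the failure of WVP to the equivalence

**Lemma 13.** If WVP fails, then $\mathcal A\subset\mathcal K_0$ is an injectivity class closed under equalizers that is not an orthogonality class, and $\mathcal O\subset\mathcal K_0$ is an orthogonality class that is not reflective.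

*Proof.* The positive statements about $\mathcal A$ are Lemmas 7 and 9. Suppose $\mathcal A=\mathcal G^\perp$ for a class $\mathcal G$ of morphisms. We claim that $0\perp h$ for every $h\colon C\to D$ in $\mathcal G$. If $C\ne0$, there is no morphism $C\to0$ and the claim is vacuous. If $C=0$, every $X\in\mathcal A$ is orthogonal to $h\colon0\to D$, so it admits exactly one morphism $D\to X$; by Lemma 12, $D=0$. Then $h$ is an isomorphism, and $0\perp h$. Hence $0\in\mathcal G^\perp=\mathcal A$, contradicting $P(0)=\emptyset$.

Suppose $1_P$ had a reflection $r\colon1_P\to\bar R$ in $\mathcal O$. Put $x=r(*)\in P(\bar R)$. By Lemma 8(i), $x$ is closed at some $i$, so there is a morphism $E_i^+\to\bar R_x$. By Lemma 10, $G_{i+1}\in\mathcal O$, so the morphism $1_P\to G_{i+1}$ factors as $tr$ with $t\colon\bar R\to G_{i+1}$ and $t(x)=c$. It restricts to a morphism $\bar R_x\to(G_{i+1})_c=E_{i+1}^+$. Composing, we get a morphism $E_i^+\to E_{i+1}^+$, which Lemma 6 forbids. $\square$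

*Proof of the Main Theorem.* Lemma 5 gives $(1)\Rightarrow(2),(4),(5)$. Trivially $(2)\Rightarrow(3)$ and $(5)\Rightarrow(6)$. Lemma 2 gives $(4)\Rightarrow(2)$, since injectivity classes are closed under isomorphisms. Lemma 13 gives $(3)\Rightarrow(1)$ and $(6)\Rightarrow(1)$. So all six statements are equivalent. If WVP fails, the counterexample to (3) is $\mathcal A=(\mathcal H_1\cup\mathcal H_2)^\perp\cap\operatorname{Inj}\{0\to1_P\}$, which has the stated form with $Y=1_P$. $\blacksquare$

## Vopěnka's Principle and measurable cardinals

*Proof of part (a) of the Corollary.* By the Main Theorem we must show that VP implies WVP. Suppose VP holds and $(S_i)$ is a ladder as in (1).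

**Step 7: structures that remember the ladder.** The purpose is to code the ladder into set structures to which VP applies. Put $\mathbf s=\{(i,S_i)\mid i\in\mathrm{Ord}\}$. For each ordinal $\alpha$ let $\alpha^*>\alpha$ be the least limit ordinal such that $S_i\in V_{\alpha^*}$ for all $i<\alpha^*$. It exists: put $\delta_0=\alpha+1$, choose $\delta_{n+1}>\delta_n$ with $S_i\in V_{\delta_{n+1}}$ for all $i<\delta_n$, and note that $\sup_n\delta_n$ has the required property. Let
$$M_\alpha=(V_{\alpha^*},\in,\mathbf s\cap V_{\alpha^*},\alpha),$$
with $\alpha$ named by a constant. These structures are pairwise distinct, since their constants are, so they form a proper class. By VP there is an elementary $j\colon M_\alpha\to M_\beta$ with $\alpha\neq\beta$, and $j(\alpha)=\beta$ because of the constants.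

**Step 8: the embedding points upward.** We show $\alpha<\beta$. The map $j$ sends ordinals to ordinals and preserves their order. If $j(\xi)<\xi$ for some ordinal $\xi<\alpha^*$, take the least such $\xi$. Applying $j$ to $j(\xi)<\xi$ gives $j(j(\xi))<j(\xi)$, so $j(\xi)<\xi$ has the same property, against minimality. Hence $\beta=j(\alpha)\ge\alpha$, and $\beta\ne\alpha$.

**Step 9: a forbidden homomorphism.** As $\alpha<\alpha^*$ and $\alpha^*$ is a limit, $(\alpha,S_\alpha)\in\mathbf s\cap V_{\alpha^*}$. By elementarity, $(\beta,j(S_\alpha))\in\mathbf s$, that is, $j(S_\alpha)=S_\beta$. Again by elementarity, $j$ sends vertices of $S_\alpha$ to vertices of $j(S_\alpha)=S_\beta$ and edges to edges. So $j$ restricts to a homomorphism $S_\alpha\to S_\beta$ with $\alpha<\beta$, contradicting (1).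

This proves that VP implies "yes". If $\kappa$ is almost huge, then $V_\kappa$ with all its subsets as classes satisfies GBC and VP (see Kanamori, *The Higher Infinite*, §24). So if VP is consistent, for example if an almost huge cardinal is consistent, the usual axioms do not prove "no". $\square$

*Proof of part (b) of the Corollary.* Assume that there are no measurable cardinals. By the Main Theorem we must produce a full embedding $\mathrm{Ord}^{op}\to\mathbf{Gra}$.

**Step 10: a full embedding of $\mathrm{Ord}$, in the wrong direction.** This step supplies raw material. VP implies that measurable cardinals exist (Jech, *Set Theory*, Ch. 20), so VP fails. VP is equivalent to the non-existence of a full embedding $\mathrm{Ord}\to\mathbf{Gra}$ [AR, Ch. 6]. So there is a full embedding $i\mapsto R_i$ of $\mathrm{Ord}$ into $\mathbf{Gra}$. It remains to reverse arrows.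

**Step 11: homomorphisms between power sets.** We show that, without measurable cardinals, every $\sigma$-complete homomorphism of Boolean algebras $h\colon\mathcal P(Y)\to\mathcal P(X)$ has the form $\varphi^{-1}$ for a unique map $\varphi\colon X\to Y$. For $x\in X$ the set $U_x=\{S\subseteq Y\mid x\in h(S)\}$ is an ultrafilter on $Y$ closed under countable intersections, because $h$ preserves complements and countable intersections, $h(Y)=X$ and $h(\emptyset)=\emptyset$.

We claim that $U=U_x$ is principal. Otherwise no singleton is in $U$, so $Y\in U$ is a union of sets not in $U$. Let $\kappa$ be the least cardinal such that some union of $\kappa$ sets not in $U$ is in $U$, say $\bigcup_{\xi<\kappa}A_\xi\in U$ with $A_\xi\notin U$; making the sets smaller, we may take them disjoint. By $\sigma$-completeness $\kappa$ is uncountable. The sets $S\subseteq\kappa$ with $\bigcup_{\xi\in S}A_\xi\in U$ form an ultrafilter on $\kappa$. It is non-principal, as $A_\xi\notin U$, and $\kappa$-complete by minimality of $\kappa$. So $\kappa$ is measurable, a contradiction.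

Let $\varphi(x)$ be the point with $\{\varphi(x)\}\in U_x$. Then $x\in h(S)\iff S\in U_x\iff\varphi(x)\in S$, so $h=\varphi^{-1}$. Uniqueness follows by taking for $S$ the singletons.

**Step 12: reversing the arrows of $\mathbf{Gra}$.** Let $\mathcal B$ be the category of diagrams $\mathbb B_0\rightrightarrows\mathbb B_1$ of $\sigma$-complete Boolean algebras and $\sigma$-complete homomorphisms. Its objects are the models of a 2-sorted equational theory with operations of countable arity, so $\mathcal B$ is locally $\aleph_1$-presentable. To a graph $R=(V,E)$ with projections $r_0,r_1\colon E\to V$ assign $r_0^{-1},r_1^{-1}\colon\mathcal P(V)\rightrightarrows\mathcal P(E)$. A homomorphism $\varphi\colon R\to R'$ induces $\psi\colon E\to E'$ with $r'_k\psi=\varphi r_k$, and $(\varphi^{-1},\psi^{-1})$ is a morphism of $\mathcal B$ in the opposite direction. Conversely, let $(h_0,h_1)$ be a morphism of $\mathcal B$ from the diagram of $R'$ to that of $R$. By Step 11, $h_0=\varphi^{-1}$ and $h_1=\psi^{-1}$ for unique $\varphi\colon V\to V'$ and $\psi\colon E\to E'$. Commutation says $(r'_k\psi)^{-1}=(\varphi r_k)^{-1}$, so $r'_k\psi=\varphi r_k$ for $k=0,1$. Hence $\varphi$ is a graph homomorphism, and $\psi$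 is the map on edges induced by it. So the assignment is a full embedding $\mathbf{Gra}^{op}\to\mathcal B$.

**Step 13: the ladder.** Composing the pieces gives what we want: $i\mapsto R_i$ yields a full embedding $\mathrm{Ord}^{op}\to\mathbf{Gra}^{op}\to\mathcal B$, and $\mathcal B$ embeds fully into $\mathbf{Gra}$ by [AR, Theorem 2.65]. So WVP fails, and the answer is "no".

In particular, if $V=L$ there are no measurable cardinals (Scott's theorem), so the answer is "no". The constructible universe $L$ with its definable classes is a model of GBC without measurable cardinals. So if ZFC is consistent, the usual axioms do not prove "yes". $\blacksquare$
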